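\title{The volume of a Minkowski sum with prescribed mixed volume}

\begin{abstract}
Let $K_1,\dots,K_n$ be convex bodies in $\mathbb{R}^n$, $n\ge 2$, each of volume at least $1$, and let $m$ be their mixed volume. We prove the conjectured inequality $\operatorname{Vol}(K_1+\dots+K_n)\le (m+n-1)^n$ in every dimension, and we show that equality holds exactly when, up to relabeling and translations, $K_1=mK$ and $K_2=\dots=K_n=K$ with $\operatorname{Vol}(K)=1$. The proof bounds the concave function $\operatorname{Vol}(\sum x_iK_i)^{1/n}$ from above by a linear form $\sum\lambda_ix_i$ with $\lambda_i\ge1$ and $\prod\lambda_i\le m$. The form is a tangent hyperplane, and the bound on the product is Gurvits' capacity inequality, which we reprove from the Aleksandrov--Fenchel inequality. The same linear form gives a sharp bound for weighted sums and for mixed volumes with repeated bodies.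
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $n\ge2$. A \emph{convex body} is a nonempty compact convex subset of $\mathbb{R}^n$; it has positive volume exactly when it has interior points. The \emph{Minkowski sum} of $A,B\subset\mathbb{R}^n$ is $A+B=\{a+b : a\in A,\ b\in B\}$, and $sA=\{sa:a\in A\}$. For a convex set $K$ and $s,t\ge0$ one has $sK+tK=(s+t)K$. The \emph{mixed volume} is the unique function $V(K_1,\dots,K_n)$ of $n$ convex bodies that is symmetric, multilinear in the sense that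
\[
V(sA+tB,K_2,\dots,K_n)=sV(A,K_2,\dots,K_n)+tV(B,K_2,\dots,K_n)\qquad(s,t\ge0),
\]
and normalized by $V(K,\dots,K)=\operatorname{Vol}(K)$. For $n=2$, expanding $\operatorname{Vol}(A+B)=V(A+B,A+B)$ gives $V(A,B)=\frac12\bigl(\operatorname{Vol}(A+B)-\operatorname{Vol}(A)-\operatorname{Vol}(B)\bigr)$.

Fix convex bodies $K_1,\dots,K_n$ of positive volume and let $m=V(K_1,\dots,K_n)$. The same expansion shows that the volume of a nonnegative combination is a homogeneous polynomial of degree $n$ in the weights:
\begin{equation}\label{eq:f}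
f(x):=\operatorname{Vol}\Bigl(\sum_{i=1}^n x_iK_i\Bigr)=\sum_{i_1,\dots,i_n=1}^n V(K_{i_1},\dots,K_{i_n})\,x_{i_1}\cdots x_{i_n},\qquad x\in\mathbb{R}^n_{\ge0}.
\end{equation}
The coefficient of $x_i^n$ is $\operatorname{Vol}(K_i)$, the coefficient of $x_1\cdots x_n$ is $n!\,m$, and $\operatorname{Vol}(K_1+\dots+K_n)=f(\mathbf 1)$, with $\mathbf 1=(1,\dots,1)$, is the sum of all coefficients. How large can this sum be when $m$ is given? Without a further hypothesis it is unbounded: replacing $K_1,K_2$ by $sK_1,s^{-1}K_2$ preserves $m$, while the sum contains a translate of $sK_1$, whose volume tends to infinity with $s$. The condition $\operatorname{Vol}(K_i)\ge1$ for all $i$ stops this scaling, because it does not allow $K_2$ to shrink.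

To guess the answer under this condition, let all bodies be multiples of one: $K_i=a_iK$ with $\operatorname{Vol}(K)=1$ and $a_i\ge1$. Then $m=\prod a_i$ and $\operatorname{Vol}(K_1+\dots+K_n)=(\sum a_i)^n$, so we have to maximize a sum for a given product. Expanding $\prod_i\bigl(1+(a_i-1)\bigr)$ into nonnegative terms and keeping those of degree at most one gives
\begin{equation}\label{eq:sumprod}
\sum_{i=1}^n a_i\le\prod_{i=1}^n a_i+n-1\qquad(a_1,\dots,a_n\ge1).
\end{equation}
Equality holds if and only if at most one $a_i$ exceeds $1$: if $a_i,a_j>1$ for some $i\ne j$, the positive term $(a_i-1)(a_j-1)$ has been discarded, and otherwise all discarded terms vanish. Among such families the largest volume is therefore $(m+n-1)^n$, attained by $mK,K,\dots,K$. In the plane this is the answer for arbitrary bodies. Indeed, $\operatorname{Vol}(K_1)\operatorname{Vol}(K_2)\le m^2$ by the Aleksandrov--Fenchel inequality \eqref{eq:AF} recalled below, and \eqref{eq:sumprod} applied to the two areas gives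
\[
\operatorname{Vol}(K_1+K_2)=\operatorname{Vol}(K_1)+\operatorname{Vol}(K_2)+2m\le\operatorname{Vol}(K_1)\operatorname{Vol}(K_2)+1+2m\le(m+1)^2 .
\]
That $(m+n-1)^n$ is the answer in every dimension is the conjecture posed in \cite{talk}. It is known for $n=2,3$, and it is known that $\operatorname{Vol}(K_1+\dots+K_n)\le C_nm^n$ with a constant $C_n$ depending only on $n$. We prove the conjecture for all $n$ and determine the cases of equality.

\begin{theorem}\label{thm:main}
Let $K_1,\dots,K_n\subset\mathbb{R}^n$ be convex bodies with $\operatorname{Vol}(K_i)\ge1$ for all $i$, and let $m=V(K_1,\dots,K_n)$. Then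
\[
\operatorname{Vol}(K_1+\dots+K_n)\le(m+n-1)^n .
\]
Equality holds if and only if, up to relabeling the $K_i$ and translating them individually, $K_1=mK$ and $K_2=\dots=K_n=K$ for a convex body $K$ with $\operatorname{Vol}(K)=1$.
\end{theorem}

The method allows weights, different lower bounds on the volumes, and repeated bodies. We write $L[d]$ for the body $L$ repeated $d$ times in a mixed volume.

\begin{theorem}\label{thm:general}
Let $1\le k\le n$, let $d_1,\dots,d_k\ge1$ be integers with $\sum d_i=n$, let $w_1,\dots,w_k>0$, and let $L_1,\dots,L_k\subset\mathbb{R}^n$ be convex bodies with $\operatorname{Vol}(L_i)\ge w_i^n$. Put $m=V(L_1[d_1],\dots,L_k[d_k])$ and $M=m/\prod_i w_i^{d_i}$. Then $M\ge1$, and for all $x\in\mathbb{R}^k_{\ge0}$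
\[
\operatorname{Vol}\Bigl(\sum_{i=1}^k x_iL_i\Bigr)^{1/n}\le\sum_{i=1}^k w_ix_i+\max_{1\le i\le k}w_ix_i\bigl(M^{1/d_i}-1\bigr).
\]
For all given $d_i$, $w_i$, $x$ and all $M\ge1$ this bound is attained.
\end{theorem}

For $k=n$ and $d_i=w_i=x_i=1$ the right-hand side is $n+(m-1)$, which is the inequality of Theorem~\ref{thm:main}. For $w_i=x_i=1$ and arbitrary $d_i$ it is $k-1+m^{1/\min_i d_i}$.

One cannot reach these bounds by estimating the coefficients in \eqref{eq:f} one by one. Each of the $n$ coefficients $\operatorname{Vol}(K_i)$ can equal $m^n$ (take $K_i=mK$ and all other bodies equal to $K$), so separate estimates add up to at least $nm^n$, which exceeds $(m+n-1)^n$ for large $m$. We avoid the coefficients and reduce the general case to multiples of a single body. Put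
\[
g(x)=f(x)^{1/n},\qquad v_i=\operatorname{Vol}(K_i)^{1/n}.
\]

\begin{proposition}[linear majorant]\label{prop:majorant}
Let $K_1,\dots,K_n\subset\mathbb{R}^n$ be convex bodies of positive volume with mixed volume $m$. There are numbers $\lambda_1,\dots,\lambda_n$ with
\[
\lambda_i\ge v_i,\qquad \prod_{i=1}^n\lambda_i\le m,\qquad g(x)\le\sum_{i=1}^n\lambda_ix_i\quad\text{for all }x\in\mathbb{R}^n_{\ge0}.
\]
\end{proposition}

For any $K$ of volume $1$, the form $\sum\lambda_ix_i$ is the function $g$ of the family $\lambda_1K,\dots,\lambda_nK$, and $\prod\lambda_i$ is the mixed volume of that family. The proposition thus replaces $K_1,\dots,K_n$ by multiples of one body in such a way that no volume of a combination decreases and the mixed volume does not increase. Section~\ref{sec:tangent} finds the linear majorant with the smallest product $\prod\lambda_i$, and Section~\ref{sec:capacity} bounds that product by $m$. The two theorems are deduced in Sections~\ref{sec:main} and~\ref{sec:general}.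

\section{Facts from the Brunn--Minkowski theory}\label{sec:facts}

We use the following standard facts, for which see \cite[Ch.~5--7]{Schneider}. Mixed volumes do not change when the bodies are translated individually, and they are positive when all bodies have interior points. The \emph{Aleksandrov--Fenchel inequality} states that for convex bodies $A,B$ and any $(n-2)$-tuple $\mathcal{C}$ of convex bodies
\begin{equation}\label{eq:AF}\tag{AF}
V(A,B,\mathcal{C})^2\ge V(A,A,\mathcal{C})\,V(B,B,\mathcal{C}).
\end{equation}
The \emph{Brunn--Minkowski inequality} states that for convex bodies $A,B$ and $0\le t\le1$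
\begin{equation}\label{eq:BM}\tag{BM}
\operatorname{Vol}\bigl((1-t)A+tB\bigr)^{1/n}\ge(1-t)\operatorname{Vol}(A)^{1/n}+t\operatorname{Vol}(B)^{1/n}.
\end{equation}
If $A,B$ have interior points and $0<t<1$, equality holds if and only if $A$ and $B$ are \emph{homothetic}, that is, $A=cB+\tau$ for some $c>0$ and $\tau\in\mathbb{R}^n$; comparing volumes shows that then $c=\operatorname{Vol}(A)^{1/n}/\operatorname{Vol}(B)^{1/n}$. Taking $t=\frac12$ in \eqref{eq:BM} and multiplying by $2$ gives the additive form
\begin{equation}\label{eq:add}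
\operatorname{Vol}(A+B)^{1/n}\ge\operatorname{Vol}(A)^{1/n}+\operatorname{Vol}(B)^{1/n},
\end{equation}
with the same equality condition.

Three properties of $g$ on $\mathbb{R}^n_{\ge0}$ follow. It is homogeneous of degree one. It is concave, by \eqref{eq:BM} and the identity $(1-t)\sum x_iK_i+t\sum y_iK_i=\sum\bigl((1-t)x_i+ty_i\bigr)K_i$, which uses the convexity of the $K_i$. And repeated use of \eqref{eq:add} gives
\begin{equation}\label{eq:lower}
g(x)\ge\sum_{i=1}^n v_ix_i .
\end{equation}
In particular, when all $v_i$ are positive, the polynomial $f$ is positive on the open orthant $\mathbb{R}^n_{>0}$ and $g$ is smooth there.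

\section{The best linear majorant}\label{sec:tangent}

From now until the end of Section~\ref{sec:capacity}, $K_1,\dots,K_n$ are convex bodies of positive volume. Call $\lambda\in\mathbb{R}^n$ a \emph{majorant} if $g(x)\le\sum\lambda_ix_i$ on $\mathbb{R}^n_{\ge0}$. Testing at the basis vector $x=e_i$ shows that every majorant satisfies $\lambda_i\ge v_i>0$, so the first condition in Proposition~\ref{prop:majorant} costs nothing. The task is to make the product $\prod\lambda_i$ small, and we first ask how small it can be. At the point $1/\lambda:=(1/\lambda_1,\dots,1/\lambda_n)$ the linear form equals $n$, so $f(1/\lambda)\le n^n$, which can be written as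
\[
\frac{f(1/\lambda)}{(1/\lambda_1)\cdots(1/\lambda_n)}\le n^n\prod_{i=1}^n\lambda_i .
\]
This leads to the \emph{capacity}
\[
C=\inf_{x\in\mathbb{R}^n_{>0}}\frac{f(x)}{x_1\cdots x_n}:
\]
every majorant has $\prod\lambda_i\ge C/n^n$. If a majorant attains this bound, then $1/\lambda$ minimizes $f(x)/\prod x_i$ and $g(1/\lambda)=n$, so the linear form touches $g$ at a minimizer. The candidate is therefore the tangent hyperplane of $g$ at a minimizer. In the plane everything can be computed.

\begin{example}\label{ex:plane}
Let $n=2$, so that $f(x)=v_1^2x_1^2+2mx_1x_2+v_2^2x_2^2$, and put $\mu=m/(v_1v_2)$. By \eqref{eq:AF}, $\mu\ge1$. With $s=x_1/x_2$ we have $f(x)/(x_1x_2)=v_1^2s+2m+v_2^2/s$. This is smallest at $s=v_2/v_1$, so that $C=2m+2v_1v_2$, and $x^*=(1/v_1,1/v_2)$ is a minimizer. There $f(x^*)=2+2\mu$ and $\partial_if(x^*)=2v_i(1+\mu)$, so the tangent plane of $g=\sqrt f$ has the coefficients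
\[
\lambda_i=\frac{\partial_if(x^*)}{2\sqrt{f(x^*)}}=v_i\sqrt{\frac{1+\mu}{2}} .
\]
They form a majorant, since
\[
(\lambda_1x_1+\lambda_2x_2)^2-f(x)=\frac{\mu-1}{2}\,(v_1x_1-v_2x_2)^2\ge0,
\]
and their product is $\lambda_1\lambda_2=\frac12(v_1v_2+m)=C/4$, which is at most $m$ because $\mu\ge1$. If $v_1,v_2\ge1$, then \eqref{eq:sumprod} gives $g(1,1)\le\lambda_1+\lambda_2\le\lambda_1\lambda_2+1\le m+1$, a second proof of the planar inequality. This is the proof that extends to all dimensions.
\end{example}

The example used $\mu\ge1$ twice, once for the majorant property and once for $C/4\le m$. In higher dimension the first use is taken over by the concavity of $g$, in the next lemma, and the second by the capacity inequality of Section~\ref{sec:capacity}.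

\begin{lemma}\label{lem:tangent}
There is a majorant $\lambda$ with $\prod_{i=1}^n\lambda_i=C/n^n$ and $g(1/\lambda)=n$.
\end{lemma}

\begin{proof}
\emph{The infimum $C$ is attained.} The quotient $f(x)/\prod x_i$ is homogeneous of degree $0$, so $C$ is the infimum of $f$ on $H=\{x\in\mathbb{R}^n_{\ge0}:\prod x_i=1\}$, a closed set contained in the open orthant. Let $H_0=\{x\in H:\sum v_ix_i\le g(\mathbf 1)\}$. It is closed, and it is bounded because all $v_i$ are positive. By \eqref{eq:lower} it contains $\mathbf 1$, and $g(x)\ge\sum v_ix_i>g(\mathbf 1)$ on $H\setminus H_0$. Hence a minimizer $x^*$ of the continuous function $f$ on the compact set $H_0$ minimizes $f$ on $H$, and so minimizes $f(x)/\prod x_i$ on $\mathbb{R}^n_{>0}$.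

\emph{The tangent hyperplane.} The point $x^*$ minimizes the smooth function $\log f(x)-\sum\log x_i$ on the open orthant, so $\partial_if(x^*)/f(x^*)=1/x_i^*$ for all $i$. Since $\partial_ig=\frac1n\,g\,\partial_if/f$, we obtain
\begin{equation}\label{eq:lambda}
\lambda_i:=\partial_ig(x^*)=\frac{g(x^*)}{n\,x_i^*},
\end{equation}
and hence $\sum\lambda_ix_i^*=g(x^*)$. For $x\in\mathbb{R}^n_{\ge0}$ the function $t\mapsto g\bigl(x^*+t(x-x^*)\bigr)$ is concave on $[0,1]$, and its derivative at $0$ is $\sum\lambda_i(x_i-x_i^*)$. Therefore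
\[
g(x)\le g(x^*)+\sum\lambda_i(x_i-x_i^*)=\sum\lambda_ix_i ,
\]
so $\lambda$ is a majorant. Multiplying the identities \eqref{eq:lambda} gives $\prod\lambda_i=f(x^*)/(n^n\prod x_i^*)=C/n^n$. Finally, \eqref{eq:lambda} says that $1/\lambda=\bigl(n/g(x^*)\bigr)x^*$, and $g(1/\lambda)=n$ follows by homogeneity.
\end{proof}

Positivity of the volumes is needed for the existence of $x^*$. For the segment $K_1=[0,e_1]$ and the square $K_2=[0,1]^2$ in the plane, $f(x)=(x_1+x_2)x_2$, and the infimum of $f(x)/(x_1x_2)=1+x_2/x_1$ is not attained.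

\section{The capacity inequality}\label{sec:capacity}

By Section~\ref{sec:tangent}, Proposition~\ref{prop:majorant} is equivalent to the inequality $C\le n^nm$. This is Gurvits' capacity inequality, and we give a proof from \eqref{eq:AF}. The constant is the right one: for $K_i=a_iK$ with $\operatorname{Vol}(K)=1$ we have $f(x)=(\sum a_ix_i)^n$, and the inequality of arithmetic and geometric means gives $C=n^n\prod a_i=n^nm$.

The difficulty is that $C$ is defined by the values of $f$, while $m$ is read off from a single coefficient. For a general polynomial with nonnegative coefficients this coefficient does not bound $C$ from above: for $x_1^n+\dots+x_n^n$ the infimum is $n$, again by the inequality of means, while the coefficient of $x_1\cdots x_n$ is $0$. What \eqref{eq:AF} adds is a log-concavity of the coefficients in each variable, and in one variable log-concavity does give the bound.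

\begin{lemma}\label{lem:onevar}
Let $k\ge2$ and let $a_0,\dots,a_k>0$ satisfy $a_j^2\ge a_{j-1}a_{j+1}$ for $1\le j\le k-1$. Put $p(t)=\sum_{j=0}^k\binom kj a_jt^j$. Then there is $t>0$ with
\[
\frac{p(t)}{t}\le\frac{k^k}{(k-1)^{k-1}}\,a_1 .
\]
\end{lemma}

\begin{proof}
The hypothesis says $a_{j+1}/a_j\le a_j/a_{j-1}$, so all ratios $a_{j+1}/a_j$ are at most $r:=a_1/a_0$, and $a_j\le a_0r^j$. By the binomial theorem $p(t)\le a_0(1+rt)^k$ for $t>0$. We choose $t=1/\bigl((k-1)r\bigr)$, the point where the logarithmic derivative $kr/(1+rt)-1/t$ of $(1+rt)^k/t$ vanishes. Then $1+rt=k/(k-1)$, and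
\[
\frac{p(t)}t\le a_0\Bigl(\frac k{k-1}\Bigr)^k(k-1)\,r=\frac{k^k}{(k-1)^{k-1}}\,a_1 .\qedhere
\]
\end{proof}

To apply the lemma we remove the variables $x_n,x_{n-1},\dots,x_2$ one at a time, each time passing from a polynomial to the coefficient of the first power of its last variable. Formula \eqref{eq:expand} below shows that, up to constant factors, the polynomials that arise are the mixed volumes
\[
W_k(x_1,\dots,x_k)=V\bigl((x_1K_1+\dots+x_kK_k)[k],K_{k+1},\dots,K_n\bigr),\qquad1\le k\le n .
\]
Since they are again mixed volumes, \eqref{eq:AF} is available at every step.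

\begin{lemma}[Gurvits' capacity inequality]\label{lem:capacity}
$C\le n^n\,m$.
\end{lemma}

\begin{proof}
Put $C_k=\inf_{x\in\mathbb{R}^k_{>0}}W_k(x)/(x_1\cdots x_k)$. Since $W_n=f$, we have $C_n=C$, and since $W_1(x_1)=x_1m$, we have $C_1=m$.

Let $2\le k\le n$, fix $x\in\mathbb{R}^{k-1}_{>0}$, put $S=\sum_{i<k}x_iK_i$, and define
\[
a_j=V\bigl(S[k-j],K_k[j],K_{k+1},\dots,K_n\bigr),\qquad0\le j\le k .
\]
These numbers are positive, because all bodies involved have interior points, and $a_1=W_{k-1}(x)$. Expanding each of the $k$ entries $S+tK_k$ by multilinearity and collecting terms by symmetry, we get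
\begin{equation}\label{eq:expand}
W_k(x,t)=\sum_{j=0}^k\binom kj a_jt^j\qquad(t>0).
\end{equation}
For $1\le j\le k-1$, apply \eqref{eq:AF} with $A=S$, $B=K_k$ and the $(n-2)$-tuple $\mathcal{C}=(S[k-j-1],K_k[j-1],K_{k+1},\dots,K_n)$; it reads $a_j^2\ge a_{j-1}a_{j+1}$. With the $t$ given by Lemma~\ref{lem:onevar},
\[
C_k\le\frac{W_k(x,t)}{x_1\cdots x_{k-1}\,t}\le\frac{k^k}{(k-1)^{k-1}}\cdot\frac{W_{k-1}(x)}{x_1\cdots x_{k-1}} .
\]
Taking the infimum over $x$ yields $C_k\le\frac{k^k}{(k-1)^{k-1}}\,C_{k-1}$. The product of these factors over $k=2,\dots,n$ telescopes to $n^n$, so $C=C_n\le n^nC_1=n^nm$.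
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:majorant}]
Let $\lambda$ be the majorant of Lemma~\ref{lem:tangent}. Like every majorant it satisfies $\lambda_i\ge v_i$, and $\prod\lambda_i=C/n^n\le m$ by Lemma~\ref{lem:capacity}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $\lambda$ be the majorant of Lemma~\ref{lem:tangent}, so that $\lambda$ has the properties in Proposition~\ref{prop:majorant} and $g(1/\lambda)=n$.

\subsection*{The inequality}
The hypothesis $\operatorname{Vol}(K_i)\ge1$ gives $\lambda_i\ge v_i\ge1$, which is what \eqref{eq:sumprod} requires. Hence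
\begin{equation}\label{eq:chain}
\operatorname{Vol}(K_1+\dots+K_n)^{1/n}=g(\mathbf 1)\le\sum_{i=1}^n\lambda_i\le\prod_{i=1}^n\lambda_i+n-1\le m+n-1 .
\end{equation}
We also note that $m\ge\prod\lambda_i\ge1$.

\subsection*{The cases of equality}
If the $K_i$ are translates of $mK,K,\dots,K$ with $\operatorname{Vol}(K)=1$, then $V(mK,K,\dots,K)=m$, the sum is a translate of $(m+n-1)K$, and equality holds. For the converse we need a way to recognize translates of one body.

\begin{lemma}\label{lem:translates}
Let $r\ge1$ and let $A_1,\dots,A_r\subset\mathbb{R}^n$ be convex bodies of volume at least $1$ with $\operatorname{Vol}(A_1+\dots+A_r)^{1/n}\le r$. Then $A_1,\dots,A_r$ are translates of one convex body of volume $1$.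
\end{lemma}

\begin{proof}
For $r=1$ the hypotheses say $\operatorname{Vol}(A_1)=1$. Let $r\ge2$ and $i\ne j$. Repeated use of \eqref{eq:add} gives
\[
r\ge\operatorname{Vol}\Bigl(\sum_lA_l\Bigr)^{1/n}\ge\operatorname{Vol}(A_i+A_j)^{1/n}+\sum_{l\ne i,j}\operatorname{Vol}(A_l)^{1/n}\ge\sum_l\operatorname{Vol}(A_l)^{1/n}\ge r .
\]
Equality in the last step forces all volumes to be $1$. Equality in the step before it is equality in \eqref{eq:add} for $A_i$ and $A_j$, so $A_i=cA_j+\tau$, and $c=1$ because the volumes agree.
\end{proof}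

Suppose now that $g(\mathbf 1)=m+n-1$. Then all inequalities in \eqref{eq:chain} are equalities. Equality in \eqref{eq:sumprod} means that at most one $\lambda_i$ exceeds $1$, and $\prod\lambda_i=m$, so after relabeling $\lambda=(m,1,\dots,1)$. Write $\ell(x)=mx_1+x_2+\dots+x_n$; then $g\le\ell$ on $\mathbb{R}^n_{\ge0}$.

If $m=1$, then $g(\mathbf 1)=n$, and Lemma~\ref{lem:translates} with $r=n$ shows that all $K_i$ are translates of one body $K=mK$ of volume $1$.

Let $m>1$. Since $\operatorname{Vol}(K_2+\dots+K_n)^{1/n}=g(0,1,\dots,1)\le\ell(0,1,\dots,1)=n-1$, Lemma~\ref{lem:translates} with $r=n-1$ shows that $K_2,\dots,K_n$ are translates of one body $K$ of volume $1$. Translations change neither $g$ nor $m$, so we may assume $K_2=\dots=K_n=K$.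

It remains to identify $K_1$. For this we use that $\ell$ touches $g$ at two points on different rays: at $\mathbf 1$, where $g(\mathbf 1)=m+n-1=\ell(\mathbf 1)$, and at $y=1/\lambda=(1/m,1,\dots,1)$, where $g(y)=n=\ell(y)$. A concave function that lies below a linear one and meets it at two points agrees with it in between: at the midpoint $z=\frac12(\mathbf 1+y)$,
\[
\ell(z)\ge g(z)\ge\tfrac12g(\mathbf 1)+\tfrac12g(y)=\ell(z).
\]
The bodies $A=K_1+(n-1)K$ and $B=\frac1mK_1+(n-1)K$ satisfy $\operatorname{Vol}(A)^{1/n}=g(\mathbf 1)$, $\operatorname{Vol}(B)^{1/n}=g(y)$ and $\operatorname{Vol}(\frac12A+\frac12B)^{1/n}=g(z)$. So equality holds in \eqref{eq:BM} for $A$, $B$ and $t=\frac12$, and for some $\tau\in\mathbb{R}^n$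
\begin{equation}\label{eq:homothety}
K_1+(n-1)K=c\Bigl(\frac1mK_1+(n-1)K\Bigr)+\tau,\qquad c=\frac{g(\mathbf 1)}{g(y)}=\frac{m+n-1}{n}.
\end{equation}
To cancel Minkowski summands we pass to support functions. Recall that $h_A(u)=\max_{a\in A}\langle a,u\rangle$ for $u\in\mathbb{R}^n$, that $h_{sA+tB+\tau}=sh_A+th_B+\langle\tau,\cdot\rangle$ for $s,t\ge0$, and that $h_A$ determines the convex body $A$ as the set of all points $a$ with $\langle a,u\rangle\le h_A(u)$ for all $u$. Identity \eqref{eq:homothety} becomes
\[
\Bigl(1-\frac cm\Bigr)h_{K_1}=(c-1)(n-1)\,h_K+\langle\tau,\cdot\rangle ,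
\]
where
\[
1-\frac cm=\frac{nm-m-n+1}{nm}=\frac{(n-1)(m-1)}{nm},\qquad(c-1)(n-1)=\frac{(n-1)(m-1)}{n}.
\]
Since $m>1$, we can divide by $(n-1)(m-1)/(nm)$ and obtain $h_{K_1}=m\,h_K+\langle\tau',\cdot\rangle$ for a multiple $\tau'$ of $\tau$. Hence $K_1=mK+\tau'$, and Theorem~\ref{thm:main} is proved. \qed

\section{Proof of Theorem~\ref{thm:general}}\label{sec:general}

Apply Proposition~\ref{prop:majorant} to the list of $n$ bodies in which $L_i$ occurs $d_i$ times; its mixed volume is $m$. We obtain numbers $\lambda_{is}$, for $1\le i\le k$ and $1\le s\le d_i$, with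
\[
\lambda_{is}\ge\operatorname{Vol}(L_i)^{1/n}\ge w_i,\qquad\prod_{i,s}\lambda_{is}\le m,\qquad\operatorname{Vol}\Bigl(\sum_{i,s}z_{is}L_i\Bigr)^{1/n}\le\sum_{i,s}\lambda_{is}z_{is}
\]
for all $z\ge0$. The body $\sum_ix_iL_i$ arises from every $z$ with $\sum_sz_{is}=x_i$, and the best choice puts the whole weight $x_i$ on an index $s$ at which $\lambda_i:=\min_s\lambda_{is}$ is attained. Since $\lambda_i^{d_i}\le\prod_s\lambda_{is}$, this yields
\[
\operatorname{Vol}\Bigl(\sum_{i=1}^kx_iL_i\Bigr)^{1/n}\le\sum_{i=1}^k\lambda_ix_i,\qquad\lambda_i\ge w_i,\qquad\prod_{i=1}^k\lambda_i^{d_i}\le m .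
\]

What remains is the weighted analogue of \eqref{eq:sumprod}: to bound $\sum\lambda_ix_i$ under the last two constraints. Logarithms make the constraints linear. Put $\sigma_i=d_i\log(\lambda_i/w_i)$, so that $\lambda_i=w_ie^{\sigma_i/d_i}$. Then $\sigma_i\ge0$ and
\[
\sum_{i=1}^k\sigma_i=\log\frac{\prod_i\lambda_i^{d_i}}{\prod_iw_i^{d_i}}\le\log M .
\]
In particular $M\ge1$. The point $\sigma$ lies in the simplex $\{\sigma\ge0,\ \sum\sigma_i\le\log M\}$, the convex hull of $0$ and the points $(\log M)e_i$, $1\le i\le k$. The function $\Phi(\sigma)=\sum_iw_ix_ie^{\sigma_i/d_i}$ is a nonnegative combination of convex functions, hence convex, so on the simplex it is at most the largest of its values at these points. They are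
\[
\Phi(0)=\sum_jw_jx_j,\qquad\Phi\bigl((\log M)e_i\bigr)=\sum_jw_jx_j+w_ix_i\bigl(M^{1/d_i}-1\bigr)\ge\Phi(0),
\]
and the largest is the right-hand side in Theorem~\ref{thm:general}. Since $\sum\lambda_ix_i=\Phi(\sigma)$, the inequality follows.

To see that the bound is attained, let $d_i$, $w_i$, $x$ and $M\ge1$ be given, let $\operatorname{Vol}(K)=1$, and let $i_0$ be an index at which the maximum in the theorem is attained. Take $L_i=w_iK$ for $i\ne i_0$ and $L_{i_0}=M^{1/d_{i_0}}w_{i_0}K$. Then $\operatorname{Vol}(L_i)\ge w_i^n$ for all $i$, because $M\ge1$. By multilinearity the mixed volume $V(L_1[d_1],\dots,L_k[d_k])$ is $\bigl(M^{1/d_{i_0}}\bigr)^{d_{i_0}}\prod_iw_i^{d_i}=M\prod_iw_i^{d_i}$, as required, and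
\[
\sum_{i=1}^kx_iL_i=\Bigl(\sum_{i=1}^kw_ix_i+w_{i_0}x_{i_0}\bigl(M^{1/d_{i_0}}-1\bigr)\Bigr)K ,
\]
so equality holds. \qed

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Maximizing volume of Minkowski sum in terms of mixed volume},
\texttt{https://academic.csuohio.edu/\allowbreak soprunov-ivan/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 93/\allowbreak 2024/\allowbreak 08/\allowbreak talk-DMV.pdf}.

\bibitem{Schneider}
R.~Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed.

\end{thebibliography}
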